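# Rejected jobs and a quadratic penalty: unary NP-hardness of $1||\text{Lex}(\sum w_jU_j,\sum C_j)$ and $1||\text{Lex}(\sum w_jU_j,\sum T_j)$

## 1. Layer counts of a tail of rejected jobs

Take a list of jobs with positive integer lengths and make $m$ identical copies of it. From each copy reject a few jobs, and collect the rejected jobs of all copies in one *tail*, sorted by nondecreasing length. Can a scheduling cost recognize whether the tail is itself one copy of the original list? The proofs below turn on a quadratic expression that does this. We set it up first.

Throughout, $P(X)$ is the total length of a set $X$ of jobs, $[\cdot]$ is the 0/1 indicator, and sums over $t$ range over all integers $t\ge 1$.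

**Definition (layer counts).** For a finite set $X$ of jobs, $n_t(X)$ is the number of jobs in $X$ with length at least $t$.

Three facts follow from writing a length as $p=\sum_t[p\ge t]$.

* $\sum_t n_t(X)=P(X)$.
* $\sum_t[t\le p]\,[t\le q]=\min(p,q)$ for integers $p,q\ge 0$.
* The number of jobs in $X$ of length exactly $t$ is $n_t(X)-n_{t+1}(X)$. So for positive lengths, the layer counts determine the multiset of lengths.

SPT ("shortest processing time first") is the order by nondecreasing length.

**Lemma 1.** If a set of $c$ jobs is processed contiguously from time $s$, then its total completion time is at least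
$$cs+\sum_t\frac{n_t(n_t+1)}2 ,$$
where $n_t$ is the number of these jobs with length at least $t$. Equality holds in SPT order.

*Proof.* If the lengths in processing order are $p_1,\dots,p_c$, the $r$-th job completes at $s+p_1+\dots+p_r$. So $p_r$ is counted $c-r+1$ times, and the total is $cs+\sum_r(c-r+1)p_r$. The coefficients decrease with $r$. If some $p_r>p_{r+1}$, swapping these two jobs lowers the sum by $p_r-p_{r+1}$, so a sorted order is optimal. Now let $p_1\le\dots\le p_c$ and write $p_r=\sum_t[p_r\ge t]$. For fixed $t$, the jobs with $p_r\ge t$ are the last $n_t$ ones, with coefficients $n_t,n_t-1,\dots,1$. They contribute $n_t(n_t+1)/2$. $\square$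

**Example.** For lengths $2,3,3$ the layer counts are $3,3,2,0,\dots$. From time $0$ the SPT completion times are $2,5,8$ with sum $15$, and the formula gives $6+6+3=15$. For lengths $2,2,4$ (the same total) the counts are $3,3,1,1,0,\dots$; the sum is $2+4+8=14$ and the formula gives $6+6+1+1=14$.

Now let $M_t$ be the layer counts of one copy and $N_t$ those of the tail, and consider
$$\Phi=\frac12\sum_t(N_t-M_t)^2=\frac12\sum_tN_t^2-\sum_tM_tN_t+\frac12\sum_tM_t^2 .\tag{1}$$
By the third fact, $\Phi=0$ exactly when the tail has the same multiset of lengths as one copy; otherwise $\Phi>0$. In the example above, with copy $2,3,3$ and tail $2,2,4$, we get $\Phi=\frac12(1+1)=1$.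

This is what $\Phi$ is for. Lemma 1 says that a tail in SPT order pays $\frac12\sum_t N_t^2$ plus a linear term. If something else in the schedule supplies the cross term $-\sum_t M_tN_t$, and everything else is constant or is minimized where we want it, then minimizing the cost forces the tail to be a copy. If moreover each copy rejects a triple with a prescribed sum, then a tail of minimum cost is a partition of the original list into such triples. Deciding whether such a partition exists is a classical strongly NP-complete problem. In the first reduction the cross term comes from the jobs that are *not* rejected; in the second it comes from the due dates.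

## 2. The lexicographic problems (24) and (25)

We are given $n$ jobs on a single machine, all released at time $0$. Job $J_j$ has a processing time (length) $p_j$, a due date $d_j$ and a weight $w_j$, all nonnegative integers. A schedule is a permutation of the jobs, processed without idle time. $C_j$ is the completion time of $J_j$, $U_j=1$ if $C_j>d_j$ (the job is *tardy*) and $U_j=0$ otherwise (*early*), and $T_j=\max\{0,C_j-d_j\}$ is the tardiness. A criterion $f(C_1,\dots,C_n)$ is *regular* if it is nondecreasing in the completion times.

**Definition (lexicographic problem).** For regular criteria $f,g$, the problem $1||\text{Lex}(f,g)$ asks for a schedule that minimizes $g$ subject to $f$ being minimized. A schedule that minimizes $f$ is called *primary-optimal*. The decision version asks whether some primary-optimal schedule has $g\le Q$.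

**Example.** Let $p=(1,2,3)$, $w=p$, and let all due dates be $3$. The largest early weight is $3$, with early set $\{J_1,J_2\}$ or $\{J_3\}$. The primary-optimal orders have the following secondary values.

* $(J_1,J_2,J_3)$: $\sum C_j=1+3+6=10$, $\sum T_j=3$.
* $(J_2,J_1,J_3)$: $\sum C_j=2+3+6=11$, $\sum T_j=3$.
* $(J_3,J_1,J_2)$: $\sum C_j=3+4+6=13$, $\sum T_j=1+3=4$.
* $(J_3,J_2,J_1)$: $\sum C_j=3+5+6=14$, $\sum T_j=2+3=5$.

So the optimal secondary values are $10$ and $3$. The primary criterion leaves a choice of *which* jobs are late, and the secondary criterion makes it.

**Definition (kinds of hardness).** *Unary NP-hard* means NP-hard in the strong sense: NP-hard even when the input numbers are encoded in unary. *Binary NP-hard* means NP-hard when the numbers are encoded in binary; this says nothing about pseudo-polynomial algorithms. A problem is *ordinary NP-hard* if it is binary NP-hard and pseudo-polynomially solvable. It is *OU-open* if it is known to be binary NP-hard, but it is unknown whether it is pseudo-polynomially solvable or unary NP-hard.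

For instance, KNAPSACK is ordinary NP-hard: it is binary NP-hard, and a table indexed by capacities solves it in time polynomial in $n$ and the capacity. On the other side is 3-PARTITION (Section 6), NP-complete in the strong sense. To prove unary NP-hardness we reduce from a strongly NP-complete problem with parameters $m$ (number of triples) and $B$ (target sum), in time polynomial in $m$ and $B$ and with all produced numbers polynomial in $m$ and $B$.

The problems in question are

* (24) $1||\text{Lex}(\sum w_jU_j,\sum C_j)$,
* (25) $1||\text{Lex}(\sum w_jU_j,\sum T_j)$.

In "Updated complexity results in single-machine primary-secondary scheduling for minimizing two regular criteria" both are listed as OU-open, and Conjecture 5 says that both are unary NP-hard. The unit-weight problems (13) $1||\text{Lex}(\sum U_j,\sum C_j)$ and (14) $1||\text{Lex}(\sum U_j,\sum T_j)$ are binary NP-hard by Huo, Leung and Zhao (2007). We prove the following.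

**Theorem A.** $1||\text{Lex}(\sum w_jU_j,\sum C_j)$, problem (24), is unary NP-hard.

**Theorem B.** $1||\text{Lex}(\sum U_j,\sum T_j)$, problem (14), is unary NP-hard. With $w_j=1$ for all $j$ it is a special case of (25), so (25) is unary NP-hard, even with unit weights.

**Theorem C.** For every fixed $k\ge 1$, problems (24) and (25) restricted to instances with at most $k$ distinct due dates are pseudo-polynomially solvable. They are binary NP-hard already for $k=1$. Hence for every fixed $k$ they are ordinary NP-hard.

**Corollary D.** The weighted-sum problems $1||\lambda\sum w_jU_j+\sum C_j$ and $1||\lambda\sum U_j+\sum T_j$ ($\lambda$ part of the input), and the constrained problems "minimize $\sum C_j$ subject to $\sum w_jU_j\le V$" and "minimize $\sum T_j$ subject to $\sum U_j\le V$", are unary NP-hard.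

Theorems A and B together prove Conjecture 5. These results do not settle whether problem (13) is unary NP-hard.

**The case of one due date.** If all due dates equal $d$, a set $X$ of jobs can be made early if and only if $P(X)\le d$: put $X$ first. So minimizing $\sum w_jU_j$ means choosing a set of maximum weight with total length at most $d$, which is KNAPSACK. An optimal schedule for (24) or (25) solves it, so both problems are binary NP-hard with a single due date. But KNAPSACK is only ordinary NP-hard, and by Theorem C no bounded number of due dates gives more (unless P $=$ NP). A proof of Theorem A or B must use a growing number of due dates.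

## 3. Identical groups under staircase due dates

We now build the mechanism that makes $m$ copies each reject a prescribed amount $A$. The weight of a job depends on the copy it is in.

To see the device, take $m=2$ groups with due dates $D_1<D_2$, where a job of length $p$ has weight $2p$ in group 1 and $p$ in group 2. If $E_i$ is the early set of group $i$, the early weight is
$$2P(E_1)+P(E_2)=P(E_1)+\big(P(E_1)+P(E_2)\big)\le D_1+D_2 .$$
Maximizing it fills both prefixes $[0,D_1]$ and $[0,D_2]$ exactly, if possible. In the general statement some jobs may also be *protected*: they get one extra unit of weight, so that they are never rejected.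

**Lemma 2.** Let there be $m\ge 1$ groups of jobs of positive integer length, each of total length $\Delta+A$ with positive integers $\Delta,A$. In every group exactly $f\ge0$ jobs are protected. All jobs of group $i$ have due date $D_i=i\Delta$ (and $D_0=0$). A job of length $p$ in group $i$ has weight $(m+1-i)p$, plus $1$ if it is protected. Assume that every group contains a set of unprotected jobs of total length $A$. Let $E_i$ and $R_i$ be the early and the tardy set of group $i$.

(a) The maximum total weight of early jobs is $\sum_{i=1}^mD_i+fm$.

(b) In every primary-optimal schedule for $\sum w_jU_j$, each $R_i$ consists of unprotected jobs with $P(R_i)=A$, the set $E_i$ occupies exactly $[D_{i-1},D_i]$, and all tardy jobs are processed from $D_m$ on.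

(c) Conversely, let $R_i$ be any set of unprotected jobs of group $i$ with $P(R_i)=A$, for each $i$. Process the remaining jobs of group $1$, then those of group $2$, and so on up to group $m$, then all of $R_1\cup\dots\cup R_m$, with arbitrary orders inside these $m+1$ blocks. This schedule is primary-optimal with tardy sets $R_1,\dots,R_m$.

*Proof.* The early jobs of groups $1,\dots,i$ all finish by $D_i$, so $\sum_{h\le i}P(E_h)\le D_i$. Since $m+1-h$ is the number of indices $i$ with $h\le i\le m$, the early weight is
$$\sum_h(m+1-h)P(E_h)+\#\{\text{early protected jobs}\}=\sum_{i=1}^m\sum_{h\le i}P(E_h)+\#\{\text{early protected jobs}\}\le\sum_iD_i+fm ,$$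
with equality if and only if $\sum_{h\le i}P(E_h)=D_i$ for all $i$ and all protected jobs are early.

In the schedule of (c), the $i$-th block has length $\Delta$ and ends at $D_i$, so its jobs are early. The jobs of the last block start at $D_m$ or later and have positive length, so they are tardy. The early sets have $P(E_i)=\Delta$ and contain all protected jobs, so equality holds. Such sets $R_i$ exist by assumption. This proves (a) and (c), and it shows that a schedule is primary-optimal if and only if equality holds.

For (b), equality gives $P(E_i)=D_i-D_{i-1}=\Delta$, so $P(R_i)=A$, and protected jobs are early. For each $i$, the early jobs of groups $1,\dots,i$ lie in $[0,D_i]$ and have total length $D_i$, so they fill it exactly. Hence $E_i$ fills exactly $[D_{i-1},D_i]$. As $[0,D_m]$ is filled by early jobs, tardy jobs are processed from $D_m$ on. $\square$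

**Lengths that force triples.** The source problem for Theorem A is NUMERICAL 3-DIMENSIONAL MATCHING (Garey and Johnson 1979, [SP16], strongly NP-complete): given positive integers $x_1,\dots,x_m$, $y_1,\dots,y_m$, $z_1,\dots,z_m$ and $B$, can the elements be partitioned into $m$ triples, each consisting of one $x$, one $y$ and one $z$ with sum $B$? We may assume that all values are less than $B$, that their total is $mB$, and that some triple has $x_a+y_b+z_c=B$. Otherwise the answer is NO, this is checked in polynomial time, and we output a fixed NO-instance (for (24): one job with $p=1$, and $Q=0$).

Each group gets the same $3m$ *regular* jobs, with lengths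
$$20B+x_j\ \ (x\text{-type}),\qquad 24B+y_j\ \ (y\text{-type}),\qquad 32B+z_j\ \ (z\text{-type}),\qquad j=1,\dots,m .$$
Their total is $S=76mB+mB=77mB$. Put $A=77B$, so that $S=mA$.

**Lemma 3.** A set of regular jobs of one group has total length $A=77B$ if and only if it consists of one job of each type, with $x+y+z=B$.

*Proof.* "If" is clear, since $20+24+32=76$. Conversely, every regular job has length in $(20B,33B)$, so at most two jobs have total below $66B$ and at least four have total above $80B$. So there are three. Their total is $60B+4Br+s$, where $r$ is a sum of three numbers from $\{0,1,3\}$ (the codes of types $x,y,z$) and $0<s<3B$. From $4Br+s=17B$ and $0<s<3B$ we get $14<4r<17$, so $r=4$ and $s=B$. A sum of three numbers from $\{0,1,3\}$ with no $3$ is at most $3$, and with two or more $3$'s it is at least $6$. So exactly one number is $3$ and the other two sum to $1$, that is, they are $0$ and $1$. $\square$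

## 4. The self-interaction of a rejected triple, and two dummies that cancel it

By Lemmas 2 and 3 the primary criterion makes each group reject one triple $(x,y,z)$ with sum $B$. Nothing yet prevents all groups from rejecting the *same* triple. The secondary criterion $\sum C_j$ has to detect this. We compute it, allowing each group to contain, besides the regular jobs, some protected jobs that we call *dummies*.

Let $g_t$ be the number of dummies of one group with length at least $t$ (the same in each group), let $f=g_1$ be their number and $\Gamma=\sum_tg_t$ their total length, and put $\Delta=S+\Gamma-A$, which we assume to be positive. Let $M_t$ be the number of regular jobs of one group with length at least $t$, let $\tau_{it}=n_t(R_i)$, and let $N_t=\sum_i\tau_{it}$ be the layer counts of the tail. The early set $E_i$ has $3m-3+f$ jobs and layer counts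
$$e_{it}=M_t+g_t-\tau_{it}.$$

**The cost of a choice of triples.** Fix admissible $R_1,\dots,R_m$. By Lemma 2 the schedule consists of the blocks $E_i$ starting at $D_{i-1}$ and the tail of $3m$ jobs starting at $D_m$, and the order inside each is free. By Lemma 1 the minimum of $\sum C_j$ is
$$G=(3m-3+f)\sum_iD_{i-1}+3mD_m+\frac12\sum_t\Big[\sum_i\big(e_{it}^2+e_{it}\big)+N_t^2+N_t\Big].\tag{2}$$
The linear terms are constant, because $\sum_te_{it}=P(E_i)=\Delta$ and $\sum_tN_t=mA$. For the squares, expand and use $\sum_i\tau_{it}=N_t$:
$$\sum_ie_{it}^2+N_t^2=m(M_t+g_t)^2-2(M_t+g_t)N_t+\sum_i\tau_{it}^2+N_t^2$$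
$$=m(M_t+g_t)^2-M_t^2+(N_t-M_t)^2+\sum_i\big(\tau_{it}^2-2g_t\tau_{it}\big).\tag{3}$$
The early blocks have supplied the cross term $-2M_tN_t$ that $\Phi$ needs. So
$$G=\text{const}+\frac12\sum_t(N_t-M_t)^2+\frac12\sum_i\sigma_i,\qquad \sigma_i=\sum_t\big(\tau_{it}^2-2g_t\tau_{it}\big),\tag{4}$$
where the constant depends only on the instance.

**Without dummies.** The natural first attempt has no dummies: $g_t=0$ and $m\ge2$, so that $\Delta=(m-1)A>0$. Let $p_x<p_y<p_z$ be the lengths in $R_i$. Then $\tau_{it}$ is $3$ for $t\le p_x$, is $2$ for $p_x<t\le p_y$, is $1$ for $p_y<t\le p_z$, and is $0$ beyond. Hence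
$$\sum_t\tau_{it}^2=9p_x+4(p_y-p_x)+(p_z-p_y)=5p_x+3p_y+p_z=A+4p_x+2p_y.\tag{5}$$
This self-interaction depends on the triple: triples with small $x$ and $y$ are rewarded. The reward can outweigh $\Phi$, and this is the exact point where the attempt fails.

Here is a NO-instance that it accepts. Let $m=3$, $B=7$, $x=(1,2,2)$, $y=(2,2,2)$, $z=(4,4,2)$. The total is $5+6+10=21=3B$, and $1+2+4=7$. A triple with $x=2$ needs $z=3$, which does not occur, so the answer is NO. When $N_t=M_t$ for all $t$, the terms $4p_x+2p_y$ run over one copy of the list, so $G$ would equal a fixed number $Q'$, the threshold of this attempt. Now let every group reject $(1,2,4)$. At $t=20B+2$ we have $N_t=6$ and $M_t=8$; at $t=32B+3$ and $t=32B+4$ we have $N_t=3$ and $M_t=2$; elsewhere $N_t=M_t$. So $\Phi=\frac12(4+1+1)=3$. The terms $4p_x$ sum to $4(60B+3)$ instead of $4(60B+5)$, and the $y$-lengths are all equal, so $\frac12\sum_i\sigma_i$ is lower by $4$. Thus $G=Q'+3-4=Q'-1$, and the attempt answers YES.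

**Choosing the dummies.** By (4) we want $2\sum_tg_t\tau_{it}$ to equal $4p_x+2p_y$ up to a constant. A single dummy of length $\ell$ contributes to $\sum_tg_t\tau_{it}$ the amount $\sum_{p\in\{p_x,p_y,p_z\}}\min(p,\ell)$. We have $p_x<24B<p_y<32B<p_z$, because $p_x<21B$ and $p_y<25B$. So

* a dummy of length $24B$ contributes $p_x+24B+24B$,
* a dummy of length $32B$ contributes $p_x+p_y+32B$.

Together they contribute $2p_x+p_y+80B$, and twice this is $4p_x+2p_y+160B$. With these two dummies, (5) gives
$$\sigma_i=\big(A+4p_x+2p_y\big)-\big(4p_x+2p_y+160B\big)=A-160B=-83B ,\tag{6}$$
a constant. The dummies must stay early, which is why they are protected.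

**A check by hand.** Let $m=2$, $B=6$, $x=(1,2)$, $y=(2,2)$, $z=(3,2)$. The regular lengths are $121,122,146,146,195,194$ and the dummies are $144,192$. Compare $R_1=R_2=(121,146,195)$ ("repeated") with $R_1=(121,146,195)$, $R_2=(122,146,194)$ ("matching"). Block 1 and all starting times agree.

* Block 2 repeated: $122,144,146,192,194$ with coefficients $5,4,3,2,1$ gives $610+576+438+384+194=2202$. Block 2 matching: $121,144,146,192,195$ gives $605+576+438+384+195=2198$.
* Tail repeated: $121,121,146,146,195,195$ gives $11\cdot121+7\cdot146+3\cdot195=2938$. Tail matching: $121,122,146,146,194,195$ gives $726+610+1022+388+195=2941$.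

Repeated costs $4-3=1$ more, and indeed $\Phi=\frac12\cdot2=1$. Without the dummies, block 2 costs $3\cdot122+2\cdot146+194=852$ against $3\cdot121+2\cdot146+195=850$, so repeated would cost $2-3=-1$ more, that is, one less than matching.

## 5. Assembling Theorem A

**Step 1: the instance.** From a matching instance normalized as in Section 3, form for each group $i=1,\dots,m$ the $3m$ regular jobs and two dummies of lengths $24B$ and $32B$. Put $A=77B$, $S=77mB$ and
$$\Delta=S+56B-A=77mB-21B>0,\qquad D_i=i\Delta .$$
All jobs of group $i$ have due date $D_i$. A regular job of length $p$ in group $i$ has weight $(m+1-i)p$, and a dummy of length $p$ has weight $(m+1-i)p+1$.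

**Step 2: primary-optimal schedules.** We check the hypotheses of Lemma 2. Each group has total length $S+56B=\Delta+A$, there are $f=2$ protected jobs per group, and each group contains a set of unprotected jobs of total $A$, namely the triple with $x_a+y_b+z_c=B$. By Lemmas 2 and 3, the primary-optimal schedules are exactly those in which each group $i$ rejects a triple $R_i$ with one job of each type and $x+y+z=B$, the other jobs of group $i$ fill $[D_{i-1},D_i]$, and the rejected jobs follow from $D_m$ on. All choices of such triples and all orders inside the blocks occur.

**Step 3: the secondary value.** Insert $f=2$ and (6) into (2) and (3). For given $R_1,\dots,R_m$ the minimum of $\sum C_j$ is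
$$G=Q+\frac12\sum_t(N_t-M_t)^2,$$
$$Q=(3m-1)\sum_iD_{i-1}+3mD_m+\tfrac12m\Delta+\tfrac12mA+\tfrac12\sum_t\big[m(M_t+g_t)^2-M_t^2\big]-\tfrac{83}2mB ,$$
where $g_t=[t\le24B]+[t\le32B]$. $Q$ depends only on the instance. It is an integer: $\sum_t(N_t-M_t)^2$ has the parity of $\sum_t(N_t-M_t)=mA-S=0$, and $G$ is an integer.

**Step 4: equivalence with matching.** A primary-optimal schedule with $\sum C_j\le Q$ exists if and only if there are admissible triples with $N_t=M_t$ for all $t$, that is, with tail lengths forming the same multiset as the regular lengths of one group. The three types occupy disjoint ranges of lengths. So this says that the $x$-values of the $m$ triples form the multiset $\{x_1,\dots,x_m\}$, and similarly for $y$ and $z$. Every triple sums to $B$, so after matching equal values with indices these triples are a solution of the matching instance. Conversely, let the triples of a solution be rejected by groups $1,\dots,m$, one each. This is possible since every group contains all regular lengths. Then $N_t=M_t$ for all $t$.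

**Step 5: size.** There are $m(3m+2)$ jobs, and all lengths, due dates, weights and $Q$ are polynomial in $m$ and $B$ and computable in time polynomial in $m$ and $B$. This proves Theorem A. $\blacksquare$

## 6. Total tardiness with unit weights: the cross term in the due dates

For Theorem B two sources of control disappear. With unit weights the primary criterion only counts tardy jobs. It no longer forces each group to reject exactly three jobs of total exactly $A$. And early jobs have tardiness $0$, so the early blocks no longer supply the cross term $-\sum_tM_tN_t$.

What is left is that a tardy job pays $C_j-d_j$, so due dates enter the cost. If a tardy job of length $q$ has its due date lowered by $\sum_{t\le q}(c-M_t)$ with a constant $c$, then summing over the tail adds $\sum_t(c-M_t)N_t$ to the cost, which contains the cross term. With $c=3m$ this lowering is small. It then remains to keep the lowered due dates from changing which jobs can be early, and to arrange the other terms so that they are minimized exactly when each group rejects a proper triple.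

The source problem is 3-PARTITION (Garey and Johnson 1979, strongly NP-complete): given integers $a_1,\dots,a_{3m}$ with $\sum a_j=mB$ and $B/4<a_j<B/2$, can the indices be partitioned into $m$ triples, each with $a$-sum $B$? We may assume $m\ge2$ (for $m=1$ the answer is YES), and that some triple of distinct indices $u,v,w$ has $a_u+a_v+a_w=B$ (otherwise the answer is NO).

**Step 1: the instance.** Put
$$L=3mB,\quad q_j=L+a_j,\quad A=3L+B,\quad S=\sum_jq_j=3mL+mB=mA,$$
$$\Delta=S-A=(m-1)A,\quad \Lambda=2mB,\quad h=\Delta+\Lambda,\quad e_i=ih .$$
Each group $i=1,\dots,m$ contains

* $\Lambda$ *fillers* of length $1$ with due date $e_i$;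
* *regular* jobs $J_{ij}$, $j=1,\dots,3m$, of length $q_j$ with due date $d_{ij}=e_i-\delta_{ij}$, where
$$\delta_{ij}=\sum_{k=1}^{3m}\max\{0,a_j-a_k\}+(m-i)a_j .\tag{7}$$

All weights are $1$. Since $a_j-a_k<\frac B2-\frac B4=\frac B4$, we have $0\le\delta_{ij}\le3m\cdot\frac B4+m\cdot\frac B2=\frac54mB<\Lambda$. In particular $d_{ij}>0$. The number of jobs is $m(\Lambda+3m)$, and it and all numbers are polynomial in $m$ and $B$.

With $M_t=\#\{j:q_j\ge t\}$, the first part of (7) is the lowering announced above:
$$\sum_k\max\{0,a_j-a_k\}=\sum_k\big(q_j-\min(q_j,q_k)\big)=3mq_j-\sum_{t\le q_j}M_t=\sum_{t\le q_j}(3m-M_t).\tag{8}$$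
Here we used $\min(q_j,q_k)=\sum_{t\le q_j}[q_k\ge t]$.

**What the first part of $\delta$ does, on an example.** Let $m=2$, $B=20$, $a=(6,6,8,6,7,7)$, so $B/4<a_j<B/2$ and the sum is $40$. A solution is $(6,6,8),(6,7,7)$. Suppose first that all $\delta_{ij}$ were $0$. If each group rejects a triple of sum $B$, only the order-dependent part $\sum_tN_t(N_t+1)/2$ of the tail varies. Up to the common contribution of $L$, it is $6\cdot15+7\cdot5+8=133$ for the solution (tail $6,6,6,7,7,8$ with coefficients $6,\dots,1$), but $6\cdot18+8\cdot3=132$ when both groups reject $(6,6,8)$. So the solution would not be the minimum. The sums in (8) are $0$ for $a_j=6$, $3$ for $a_j=7$, and $3\cdot2+2\cdot1=8$ for $a_j=8$. They add $3+3+8=14$ for the solution and $8+8=16$ for the repeated choice. The totals are now $147$ and $148$, and the difference is $\Phi=\frac12(1+1)=1$. The second part of (7) adds the same amount in both cases, because it involves only group 1, whose rejected $a$-values sum to $20$ either way.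

**Step 2: the primary optimum.** We show that exactly $3m$ jobs are tardy and that they are all regular. For a schedule let $k_i$ be the number of tardy jobs in groups $1,\dots,i$.

**Claim B1.** (a) The tardy jobs of groups $1,\dots,i$ have total length at least $iA$. (b) $k_i\ge3i$ for all $i$. (c) The minimum of $\sum U_j$ is $3m$. (d) In a primary-optimal schedule all fillers are early.

*Proof.* (a) All early jobs of groups $1,\dots,i$ finish by $e_i=i(S-A+\Lambda)$, and these groups have total length $i(S+\Lambda)$.

(b) Every job is shorter than $L+\frac B2$. Since $(3i-1)\frac B2<\frac{3mB}2<L$,
$$(3i-1)\big(L+\tfrac B2\big)=3iL-L+(3i-1)\tfrac B2<3iL<iA .$$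
So $3i-1$ or fewer tardy jobs would contradict (a).

(c) By (b), $\sum U_j=k_m\ge3m$. For the converse we use the following construction.

$(*)$ *In every group choose three regular jobs with $a$-sum $B$. For $i=1,\dots,m$ process the other regular jobs of group $i$ and then the fillers of group $i$; process all chosen jobs at the end.*

Such choices exist, for example the indices $u,v,w$ in each group. The chosen jobs of a group have total length $3L+B=A$, so the other regular jobs of a group have total $S-A=\Delta$. The non-chosen regular jobs of group $i$ finish by $i\Delta+(i-1)\Lambda=e_i-\Lambda\le d_{ij}$, since $\delta_{ij}<\Lambda$. The fillers of group $i$ finish by $i\Delta+i\Lambda=e_i$. So only chosen jobs can be tardy, and there are $3m$ of them.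

(d) By (c) exactly $3m$ jobs are tardy. If one of them were a filler, the tardy total would be at most $(3m-1)(L+\frac B2)+1$. This is less than $3mL<mA$, because $L-(3m-1)\frac B2=(3m+1)\frac B2>1$. That contradicts (a) with $i=m$. $\square$

In $(*)$ the fillers give the regular jobs a slack $\Lambda$, so the shifts $\delta_{ij}$ never make a non-chosen job late.

**Step 3: tardy jobs form a tail.** Consider a primary-optimal schedule with early set $E$ and tardy set $R$. By Claim B1, $R$ consists of $3m$ regular jobs. Let $N_t=n_t(R)$, so $P(R)=\sum_tN_t$. By B1(a) with $i=m$, $P(R)\ge mA$, and $P(R)<3m(L+\frac B2)=mA+\frac{mB}2$. Hence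
$$P(E)=m(S+\Lambda)-P(R)=e_m+mA-P(R)>e_m-\tfrac{mB}2>e_m-L .\tag{9}$$

**Claim B2.** All jobs of $R$ are processed after all jobs of $E$.

*Proof.* If some $J\in R$ preceded the last early job, that early job would complete no earlier than $P(E)+p_J>e_m-L+L=e_m$, which exceeds every due date. This is a contradiction. $\square$

So the jobs of $R$ are processed contiguously from time $P(E)$. In any order, each of them completes no earlier than $P(E)+L>e_m$ and is tardy. Thus the tail may be reordered freely, and $\sum T_j=\sum_{J\in R}(C_J-d_J)$.

**Step 4: a formula for the secondary value.** Let $G(R)$ be the minimum of $\sum T_j$ over primary-optimal schedules with tardy set $R$. Put $k_0=0$ and $n_i=k_i-k_{i-1}$, the number of jobs of $R$ in group $i$. By Lemma 1,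
$$G(R)=3mP(E)+\sum_t\frac{N_t(N_t+1)}2-\sum_in_ie_i+\sum_{J_{ij}\in R}\delta_{ij},\qquad P(E)=m(S+\Lambda)-\sum_tN_t .$$
Summing (8) over $R$ gives
$$\sum_{J_{ij}\in R}\delta_{ij}=\sum_t(3m-M_t)N_t+\sum_{J_{ij}\in R}(m-i)a_j .$$
The terms $3mN_t$ cancel against those in $3mP(E)$. We use
$$\frac{N(N+1)}2-MN=\frac12(N-M)^2+\frac12(N-M)+\frac12(M-M^2),$$
which is checked by expanding the right side, and $\sum_tM_t=S$. The result is
$$G(R)=K+\frac12\sum_t(N_t-M_t)^2+\frac12\big(P(R)-S\big)-\sum_in_ie_i+\sum_{J_{ij}\in R}(m-i)a_j,\tag{10}$$
$$K=3m^2(S+\Lambda)+\frac12\sum_t(M_t-M_t^2).$$

**Step 5: each group must reject a proper triple.** We bound the last two terms of (10). Let $\alpha_i$ be the sum of the $a$-values of the jobs of $R$ in groups $1,\dots,i$. A job of group $i$ is counted in $\alpha_i,\dots,\alpha_{m-1}$, that is, $m-i$ times, so $\sum_{J_{ij}\in R}(m-i)a_j=\sum_{i<m}\alpha_i$. By Abel summation and $k_m=3m$,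
$$\sum_in_ie_i=h\sum_ii(k_i-k_{i-1})=h\Big(mk_m-\sum_{i<m}k_i\Big)=h\Big(3m^2-\sum_{i<m}k_i\Big).$$
So the last two terms of (10) equal
$$-3m^2h+\sum_{i<m}(hk_i+\alpha_i).\tag{11}$$
The tardy jobs of groups $1,\dots,i$ are regular and have total length $k_iL+\alpha_i$. By B1(a) this is at least $i(3L+B)$, so $\alpha_i\ge iB-(k_i-3i)L$ and
$$hk_i+\alpha_i\ \ge\ 3ih+iB+(h-L)(k_i-3i)\ \ge\ 3ih+iB .\tag{12}$$
The last step uses $k_i\ge3i$ and $h>\Delta=(m-1)A\ge A>L$, where $m\ge2$ enters. Since $h-L>0$, equality in (12) holds if and only if $k_i=3i$ and $\alpha_i=iB$. So rejecting too many jobs early on costs $h$ each, and saves at most $L$ each in $\alpha_i$.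

Also $P(R)\ge mA=S$. Combining (10), (11) and (12),
$$G(R)\ge Q:=K-3m^2h+\sum_{i<m}(3ih+iB),$$
with equality if and only if $N_t=M_t$ for all $t$, and $k_i=3i$, $\alpha_i=iB$ for all $i<m$. (If $N_t=M_t$ for all $t$, then $P(R)=S$, so this term needs no separate condition; moreover $3mL+\alpha_m=S$ gives $\alpha_m=mB$.) $Q$ is an integer depending only on the instance.

**Step 6: equivalence with 3-PARTITION.** Suppose that a primary-optimal schedule has $\sum T_j\le Q$. Then equality holds for its tardy set. Each group has exactly three tardy jobs, whose $a$-values sum to $\alpha_i-\alpha_{i-1}=B$ (with $\alpha_0=0$). The tail lengths form the multiset $\{q_1,\dots,q_{3m}\}$. So these $m$ triples of values partition the multiset $\{a_1,\dots,a_{3m}\}$, and we have a YES-instance.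

Conversely, let $A_1,\dots,A_m$ be a partition of the indices into triples of $a$-sum $B$. Use construction $(*)$ with the chosen jobs $J_{ij}$, $j\in A_i$, and the tail in SPT order. At most $3m$ jobs are tardy, so by B1(c) the schedule is primary-optimal and $R$ is exactly the chosen set. Each index is chosen once, so $N_t=M_t$; and $k_i=3i$, $\alpha_i=iB$. Hence $\sum T_j=Q$.

So (14) is unary NP-hard, and with it (25), even with unit weights. This proves Theorem B, and with Theorem A it proves Conjecture 5. $\blacksquare$

## 7. A fixed number of due dates: pseudo-polynomial algorithms

Both reductions use a number of due dates that grows with $m$. We now prove Theorem C, which shows that this cannot be avoided (unless P $=$ NP). Binary NP-hardness for $k=1$ was shown at the end of Section 2. It remains to give algorithms.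

Let $d^1<\dots<d^k$ be the distinct due dates (if there are fewer than the allowed number, let $k$ be their actual number), $d^0=-1$, $d^{k+1}=\infty$. Job $j$ has due date $d^{l(j)}$. Put $P=\sum p_j$ and $W=\sum w_j$.

**Definition (blocks).** In a schedule, block $b$ $(1\le b\le k+1)$ is the set of jobs with $d^{b-1}<C_j\le d^b$.

In the example of Section 2 with order $(J_1,J_2,J_3)$ and $d^1=3$, block 1 is $\{J_1,J_2\}$ and block 2 is $\{J_3\}$.

Completion times are nondecreasing along the sequence, so blocks are contiguous. A job of block $b$ is tardy if and only if $l(j)<b$: if $l(j)<b$ then $C_j>d^{b-1}\ge d^{l(j)}$, and if $l(j)\ge b$ then $C_j\le d^b\le d^{l(j)}$.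

**Problem (24): reduction to assignments.** Consider assignments of the jobs to blocks $1,\dots,k+1$ with loads $\lambda_b$ satisfying $\lambda_1+\dots+\lambda_b\le d^b$ for $b\le k$. Let $\hat f$ be the total weight of jobs assigned to a block $b>l(j)$. Let $\hat g$ be $\sum C_j$ when the blocks are processed in order, each in SPT order.

In that schedule the jobs assigned to block $b\le k$ finish by $d^b$. So every job with $b\le l(j)$ is early, the primary value is at most $\hat f$, and the secondary value is $\hat g$. Conversely, take a schedule with values $(f,g)$ and assign each job to its block. The jobs of blocks $1,\dots,b$ are a prefix of the sequence that ends by $d^b$, so the load condition holds. By the description of tardy jobs $\hat f=f$, and by Lemma 1 applied to each block $\hat g\le g$.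

Let $(f^*,g^*)$ be the lexicographic optimum over schedules. Some assignment has $\hat f=f^*$ and $\hat g\le g^*$. Every assignment has $\hat f\ge f^*$, and if $\hat f=f^*$, its schedule is primary-optimal, so $\hat g\ge g^*$. So the lexicographic minimum of $(\hat f,\hat g)$ over assignments is $(f^*,g^*)$, and the schedule built from a minimizing assignment is optimal.

**Problem (24): dynamic program.** Insert the jobs one by one in SPT order. A state consists of the loads $\lambda_b$, the numbers $\nu_b$ of jobs in the blocks, and $\hat f$. Its value is the minimum over partial assignments of the sum of completion times, each measured from the start of its block. Inserting job $j$ in block $b$ increases $\lambda_b$ by $p_j$ and $\nu_b$ by $1$, adds $w_j$ to $\hat f$ if $b>l(j)$, and adds the new $\lambda_b$ to the value. This is right because jobs arrive in SPT order. At the end, add $\sum_b\nu_b\sum_{b'<b}\lambda_{b'}$ for the block starts, discard states violating the load condition, and take the lexicographic minimum. There are at most $(P+1)^{k+1}(n+1)^{k+1}(W+1)$ states, with $k+1$ transitions per state and job.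

**Problem (25): a normal form for schedules.** For tardiness we need to know exactly which jobs are tardy, so blocks must respect their lower ends too. This is controlled by the first job of each block.

Guess the set of nonempty blocks, loads $\lambda_b\in\{0,\dots,P\}$ (with $\lambda_b=0$ for empty blocks), and the first job $h_b$ of each nonempty block, these jobs being distinct. This gives $O\big(2^{k+1}(P+1)^{k+1}n^{k+1}\big)$ guesses. Let $s_b=\sum_{b'<b}\lambda_{b'}$. For nonempty blocks require
$$s_b+\lambda_b\le d^b,\qquad s_b+p_{h_b}>d^{b-1}.$$
Assign all other jobs to nonempty blocks so that the guessed loads result. Process block $b$ in this order: $h_b$; then its other jobs with $l(j)<b$ in SPT order; then its other jobs with $l(j)\ge b$. The first job completes after $d^{b-1}$ and the last one completes at $s_b+\lambda_b\le d^b$, so all completion times in block $b$ lie in $(d^{b-1},d^b]$. So exactly the jobs with $l(j)<b$ are tardy, each with tardiness $C_j-d_j$.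

Conversely, take any schedule, keep its blocks and their first jobs, and reorder the other jobs of each block in this way. The requirements hold for the corresponding guess. The first job is unchanged and completes after $d^{b-1}$, and the block ends when it did before, so all completion times of the block stay in $(d^{b-1},d^b]$. So the same jobs are tardy, and $\sum w_jU_j$ is unchanged. Consider the tardy non-first jobs of block $b$. In the old order each completes no earlier than it would if these jobs were processed contiguously from $s_b+p_{h_b}$ in the same relative order. By Lemma 1 the SPT order from that time has the smallest total completion time. So the sum of their completion times does not increase. The first jobs keep their tardiness, hence $\sum T_j$ does not increase. It therefore suffices to search through schedules in normal form.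

**Problem (25): dynamic program.** For each guess, start with the first jobs: their loads, and the contributions of the tardy ones among them to $\sum w_jU_j$ and $\sum T_j$ (job $h_b$ completes at $s_b+p_{h_b}$). Insert the non-first jobs in SPT order. A state consists of the total load of each block, the load of the tardy non-first jobs of each block, and $\sum w_jU_j$. Its value is the minimum of $\sum T_j$. A job $j$ inserted in block $b$ with $l(j)<b$ completes at $s_b+p_{h_b}$ plus the tardy non-first load of block $b$ including itself; we add its tardiness $C_j-d_j$ to the value and $w_j$ to $\sum w_jU_j$. A job with $l(j)\ge b$ only changes the total load. At the end keep the states whose loads equal the guessed ones, and take the lexicographic minimum over all guesses. There are at most $(P+1)^{2k+2}(W+1)$ states per guess.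

For fixed $k$ both algorithms run in time polynomial in $n$, $P$ and $W$, that is, pseudo-polynomially. With binary NP-hardness for $k=1$ this gives ordinary NP-hardness for every fixed $k$, which proves Theorem C. $\blacksquare$

## 8. Weighted sums and bounds on the primary criterion

We prove Corollary D from the two reductions.

**Weighted sums.** Let $f$ be the primary and $g$ the secondary criterion of Theorem A or B, let $P=\sum p_j$ and $\lambda=nP+1$. Every $C_j\le P$ and $T_j\le C_j$, so $0\le g\le nP<\lambda$. The criterion $f$ is integer-valued; let $f^*$ be its minimum. A schedule with $f\ge f^*+1$ has $\lambda f+g\ge\lambda f^*+\lambda$, which is more than $\lambda f^*+nP$, and this is at least the value $\lambda f+g$ of any primary-optimal schedule. So a schedule minimizes $\lambda f+g$ if and only if it solves $\text{Lex}(f,g)$, and $\min(\lambda f+g)\le\lambda f^*+Q$ if and only if some primary-optimal schedule has $g\le Q$. In the reductions $\lambda$ is polynomially bounded in $m$ and $B$, and $f^*$ is explicit (next paragraph).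

**Constraints.** Take $V=f^*$. Then the feasible schedules are exactly the primary-optimal ones, so the constrained problem is the lexicographic problem. In Theorem A, Lemma 2(a) gives
$$V=\sum_jw_j-\Big(\sum_iD_i+2m\Big).$$
This equals $\sum_i(m+1-i)A=\frac{m(m+1)}2\cdot77B$, the total weight of the rejected triples. In Theorem B, Claim B1(c) gives $V=3m$. $\blacksquare$
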